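\title{Monoids with right Noetherian semigroup algebras are finitely generated}

\begin{abstract}
Let $K$ be a field and $S$ a monoid. We prove that if the semigroup algebra $K[S]$ is right Noetherian, then $S$ is finitely generated, with no further hypothesis on $S$. Noetherian induction and Goldie's theorem reduce the problem to a monoid of matrices over a division ring. A length function modulo a Gabriel--Rentschler Krull dimension then gives an additive integer-valued degree on the ideal of elements of minimal rank. If the degree is nontrivial, one argues by induction on it; otherwise the ideal is governed by a group $H$ with $K[H]$ Noetherian on both sides. The theorem extends to arbitrary coefficient rings, to semigroups without identity and to left unitary submonoids. It fails if one assumes only the ascending chain condition on right ideals of $S$.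
\end{abstract}

\section{Introduction}

Let $K$ be a field and $S$ a monoid, that is, a semigroup with identity. The semigroup algebra $K[S]$ is the $K$-vector space with basis $S$, with the multiplication that extends that of $S$ bilinearly. It is \emph{right Noetherian} if its right ideals satisfy the ascending chain condition (ACC), or equivalently if every right ideal is finitely generated. The monoid $S$ is \emph{finitely generated} if $S=\langle F\rangle$ for a finite set $F$, where $\langle F\rangle$ is the submonoid of all products of elements of $F$. How are these two finiteness conditions related?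

If $S$ is commutative and finitely generated, then $K[S]$ is a quotient of a polynomial ring in finitely many variables, hence Noetherian by Hilbert's basis theorem. Budach (1964) proved the converse: if $S$ is a commutative monoid and $K[S]$ is Noetherian, then $S$ is finitely generated. Without commutativity the first implication fails: in the free monoid on $x,y$ the word $x^{n+1}y$ does not begin with any $x^iy$, $i\le n$, so the right ideals $\sum_{i\le n}x^iyK[S]$ ascend strictly. The second implication survives for groups, by a short argument (Lemma~\ref{lem:group}). Jespers and Okni\'nski proved that if $K[S]$ is right Noetherian, then $S$ is finitely generated in each of the following cases: $S$ satisfies ACC on left ideals (in particular, if $K[S]$ is also left Noetherian); $K[S]$ satisfies a polynomial identity; $K[S]$ has finite Gelfand--Kirillov dimension. The problem, posed in \cite{slides}, is whether the extra hypotheses can be dropped: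
\begin{quote}
If $K[S]$ is right Noetherian, must $S$ be finitely generated?
\end{quote}
It is remarked in \cite{slides} that this is not known even when $S$ is cancellative. The answer is yes.

\begin{theorem}\label{thm:main}
Let $K$ be a field and $S$ a monoid such that $K[S]$ is right Noetherian. Then $S$ is finitely generated.
\end{theorem}

Passing to the opposite monoid gives the same conclusion when $K[S]$ is left Noetherian.

To see where a one-sided hypothesis causes trouble, let $J$ be an ideal of $S$ and suppose that generators for the elements outside $J$ have been found. As a right ideal $J$ is finitely generated, $J=m_1S\cup\dots\cup m_qS$ (Lemma~\ref{lem:chains}). So $b\in J$ factors as $b=m_{j_1}t_1$; if $t_1\in J$, then $t_1=m_{j_2}t_2$, and so on. One wants this descent to leave $J$ after finitely many steps. It produces an ascending chain $Sb\subseteq St_1\subseteq St_2\subseteq\cdots$ of \emph{left} ideals, about which the hypothesis says nothing directly. The descent can indeed run forever in a monoid with ACC on right ideals: among ordinals under addition, $\omega=1+\omega=1+1+\omega=\cdots$, and the ordinals below $\omega^\omega$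 form such a monoid that is not finitely generated (Example~\ref{ex:ordinals}). One might therefore expect a counterexample. What excludes it is the linear structure of $K[S]$. The modules $K[S]/bK[S]$ are Noetherian, and their size, suitably measured, is a natural number that drops along the descent.

Section~\ref{sec:length} constructs the measure of size, and Section~\ref{sec:canc} carries out the plan completely for left cancellative monoids. In general, left multiplication by an element of $S$ is not injective on $K[S]$, and the plan needs a substitute. Section~\ref{sec:reduction} reduces to a monoid of matrices, and Section~\ref{sec:rank} shows that cancellation is recovered on the elements of minimal rank. The proof then splits according to whether the degree is nontrivial (Section~\ref{sec:degree}) or there is nothing to measure (Section~\ref{sec:group}). Section~\ref{sec:ext} derives the following strengthenings. A submonoid $U\subseteq S$ is \emph{left unitary} if $u,us\in U$ with $s\in S$ imply $s\in U$.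

\begin{theorem}\label{thm:ext}
\begin{enumerate}
\item[(a)] If $A$ is any nonzero ring with $1$, $S$ is a monoid and $A[S]$ is right Noetherian, then $S$ is finitely generated.
\item[(b)] If $S$ is a nonempty semigroup and $K[S]$ has ACC on right ideals, then $S$ is a finitely generated semigroup.
\item[(c)] Let $S$ be a monoid with $K[S]$ right Noetherian. Then $K[U]$ is right Noetherian and $U$ is finitely generated for every left unitary submonoid $U$, and $S$ has ACC on left unitary submonoids. In particular, all subgroups of the unit group of $S$ are finitely generated; every submonoid whose complement is an ideal is finitely generated; and if $S$ is cancellative with quotient group $G$, then $\Gamma\cap S$ is finitely generated for every subgroup $\Gamma\le G$.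
\end{enumerate}
\end{theorem}

\medskip\noindent\textbf{Conventions.} Modules are right modules unless stated otherwise, and $\mathbb N=\{0,1,2,\dots\}$. For a set $Y$, $K[Y]$ is the $K$-space with basis $Y$, and the support of $a=\sum_y\lambda_yy$ is $\operatorname{supp}a=\{y:\lambda_y\ne0\}$. A subset $J\subseteq S$ is a \emph{right ideal} if $JS\subseteq J$ and an \emph{ideal} if $SJS\subseteq J$; the empty set is allowed. A \emph{congruence} is an equivalence relation $\rho$ on $S$ compatible with multiplication on both sides, so that $S/\rho$ is a monoid; it is \emph{trivial} if it is equality. We use without comment that in a Noetherian module a sum of submodules equals a finite subsum.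

\section{What passes from $K[S]$ to $S$}\label{sec:chains}

\begin{lemma}\label{lem:chains}
Let $K[S]$ be right Noetherian.
\begin{enumerate}
\item[(a)] $S$ has ACC on right ideals, and every right ideal $J$ of $S$ is $J=GS$ with $G\subseteq J$ finite.
\item[(b)] $S$ has ACC on congruences, and $K[S/\rho]$ is right Noetherian for every congruence $\rho$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The map $J\mapsto K[J]$ to right ideals of $K[S]$ is strictly monotone. If $K[J]=\sum_ia_iK[S]$ is a finite sum and $G=\bigcup_i\operatorname{supp}a_i\subseteq J$, then $K[J]\subseteq K[GS]$, so $J\subseteq GS\subseteq J$.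

(b) The kernel of the surjection $K[S]\to K[S/\rho]$ is the ideal spanned by the $s-t$ with $s\,\rho\,t$, and it contains $s-t$ only if $s\,\rho\,t$. So the kernel depends strictly monotonically on $\rho$.
\end{proof}

Right ideals of the form $K[J]$ see only divisibility in $S$. Right ideals generated by differences $s-1$ see more, and the next lemma translates them into combinatorics.

\begin{lemma}\label{lem:graph}
Let $\Phi$ be a set of maps from a set $Y$ to itself, and consider the graph on $Y$ with edges $\{c,\varphi(c)\}$ for $c\in Y$, $\varphi\in\Phi$. If $y,y'\in Y$ and $y'-y$ lies in the span of the elements $\varphi(c)-c$ in $K[Y]$, then $y$ and $y'$ lie in the same connected component.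
\end{lemma}

\begin{proof}
Let $\lambda\colon K[Y]\to K$ be the linear functional equal to $1$ on the component of $y$ and to $0$ on all other vertices. It kills every $\varphi(c)-c$, so $\lambda(y')=\lambda(y)=1$.
\end{proof}

\begin{lemma}\label{lem:group}
If $H$ is a group and $K[H]$ is right Noetherian, then $H$ is finitely generated as a monoid and $K[H]$ is left Noetherian.
\end{lemma}

\begin{proof}
We have $\sum_{h\in H}(h-1)K[H]=\sum_{i=1}^k(h_i-1)K[H]$ for some $h_1,\dots,h_k\in H$, and the right side is spanned by the $h_ic-c$, $c\in H$. By Lemma~\ref{lem:graph} every $h$ is joined to $1$ by a path with edges $\{c,h_ic\}$. Each step multiplies on the left by some $h_i$ or $h_i^{-1}$, so $H=\langle h_i,h_i^{-1}:i\le k\rangle$. The anti-automorphism of $K[H]$ induced by $h\mapsto h^{-1}$ exchanges left and right ideals.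
\end{proof}

In a monoid, a step from $h_ic$ back to $c$ is a cancellation and not a multiplication, so connectivity of the graph does not give generators. We shall use it instead to bound an invariant that is controlled along edges in both directions. Some such use of differences is unavoidable, because part (a) of Lemma~\ref{lem:chains} does not imply finite generation.

\begin{example}\label{ex:ordinals}
Theorem~\ref{thm:main} fails if ``$K[S]$ is right Noetherian'' is weakened to ``$S$ has ACC on right ideals'', even for a left cancellative $S$ in which every nonempty right ideal is principal. Recall that ordinal addition is associative and left cancellative, that $\alpha,\beta\le\alpha+\beta$, that $\beta\ge\alpha$ implies $\beta=\alpha+\gamma$ for some $\gamma$, and that the ordinals below $\omega^n$, and those below $\omega^\omega$, are closed under addition. Let $S$ be the monoid of ordinals below $\omega^\omega$. A nonempty right ideal with least element $\alpha$ equals $\alpha+S=\{\beta\in S:\beta\ge\alpha\}$. An ascending chain of such ideals gives a descending chain of ordinals, so it stabilizes. If $\omega^n=\alpha+\beta$, then $\alpha,\beta\le\omega^n$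 and they are not both smaller, so one of them is $\omega^n$. By induction on the number of summands, every generating set contains $\omega^n$ for all $n$, and $S$ is not finitely generated.

The failure of ACC in $K[S]$ is visible on differences. Write $[\alpha]$ for the basis elements. For $i\le n$ an edge $\{\beta,\omega^i+\beta\}$ has both ends below $\omega^{n+1}$ or neither, so by Lemma~\ref{lem:graph} the right ideal $\sum_{i\le n}([\omega^i]-[0])K[S]$ does not contain $[\omega^{n+1}]-[0]$.
\end{example}

\section{Length modulo a Krull dimension}\label{sec:length}

We want to measure modules such as $K[S]/bK[S]$ by a natural number, additively. Composition length does this for $K[x]/x^aK[x]$, but $K[x,y]/xK[x,y]\cong K[y]$ has infinite length. The remedy is to count only the largest pieces, and Krull dimension says what ``largest'' means.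

The (Gabriel--Rentschler) \emph{Krull dimension} of a module $L$ over a ring is defined by transfinite recursion. Put $\operatorname{Kdim}0=-1$. For an ordinal $\alpha$, a module $L$ has $\operatorname{Kdim}L=\alpha$ if it does not have Krull dimension $<\alpha$ and in every descending chain $L_0\supseteq L_1\supseteq\cdots$ of submodules all but finitely many factors $L_i/L_{i+1}$ have Krull dimension $<\alpha$. Thus $\operatorname{Kdim}L=0$ means that $L$ is nonzero and Artinian. A module $C$ is \emph{$\alpha$-critical} if $\operatorname{Kdim}C=\alpha$ and $\operatorname{Kdim}C/N<\alpha$ for all $0\ne N\le C$; the $0$-critical modules are the simple ones. We use three facts from \cite[\S6.2]{MR}.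
\begin{enumerate}
\item[(K1)] Every Noetherian module has a Krull dimension.
\item[(K2)] If $L$ is Noetherian and $N\le L$, then $\operatorname{Kdim}L=\max(\operatorname{Kdim}N,\operatorname{Kdim}L/N)$.
\item[(K3)] Every nonzero Noetherian module has an $\alpha$-critical submodule for some ordinal $\alpha$.
\end{enumerate}
By (K2), every nonzero submodule of a Noetherian $\alpha$-critical module has Krull dimension $\alpha$.

\begin{lemma}\label{lem:length}
Fix an ordinal $\alpha\ge0$. To each Noetherian module $L$ with $\operatorname{Kdim}L\le\alpha$ one can assign $\ell_\alpha(L)\in\mathbb N$, invariant under isomorphism and additive on short exact sequences, such that $\ell_\alpha(L)=0$ if and only if $\operatorname{Kdim}L<\alpha$.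
\end{lemma}

\begin{proof}
The \emph{weight} of a finite chain of submodules from $0$ to $L$ is the number of its factors of Krull dimension $\alpha$. Call the chain an \emph{$\alpha$-series} if each factor is $\alpha$-critical or has Krull dimension $<\alpha$. An $\alpha$-series exists: start with $L_0=0$ and, while $L_i\neq L$, let $L_{i+1}/L_i$ be a critical submodule of $L/L_i$, given by (K3). Its dimension is at most $\alpha$ by (K2), and the process stops by ACC.

Refining an $\alpha$-series does not change the weight. A factor of dimension $<\alpha$ is refined into factors of dimension $<\alpha$ by (K2). Let $0=C_0\subseteq\dots\subseteq C_p=C$ refine an $\alpha$-critical factor $C$, and let $j$ be least with $C_j\ne0$. The factors $C_i/C_{i-1}$ with $i<j$ are zero, of dimension $-1<\alpha$. The factor $C_j/C_{j-1}=C_j$ has dimension $\alpha$. For $i>j$, $C_i/C_{i-1}$ is a submodule of $C/C_{i-1}$ with $C_{i-1}\neq0$, so it has dimension $<\alpha$. Thus $C$ contributes weight $1$ before and after.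

By Schreier's refinement theorem, two $\alpha$-series of $L$ have refinements whose factors are isomorphic up to order, so they have the same weight. Call it $\ell_\alpha(L)$. An $\alpha$-series of $N$ followed by the preimage of one of $L/N$ is an $\alpha$-series of $L$, which gives additivity. Finally, by (K2), $\operatorname{Kdim}L$ is the largest dimension of a factor of an $\alpha$-series, which is $<\alpha$ exactly when the weight is $0$.
\end{proof}

For $\alpha=0$ this is composition length. An $\alpha$-critical Noetherian module has $\ell_\alpha=1$. By additivity, $\ell_\alpha(L/N)\le\ell_\alpha(L)$.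

\section{The left cancellative case}\label{sec:canc}

When $S$ is left cancellative ($st=st'$ implies $t=t'$), the whole method fits on one page.

\begin{proposition}\label{prop:canc}
Theorem~\ref{thm:main} holds for left cancellative $S$.
\end{proposition}

\begin{proof}
Suppose that $S$ is not finitely generated. Among the ideals $J$ whose complement is a submonoid that is not finitely generated ($J=\emptyset$ is one), choose a maximal one by Lemma~\ref{lem:chains}(a), and let $T=S\setminus J$. Then $K[T]\cong K[S]/K[J]$ is right Noetherian, and for an ideal $J'$ of $T$ the set $J\cup J'$ is an ideal of $S$. Replacing $S$ by $T$, we may assume: if $J\neq\emptyset$ is an ideal and $S\setminus J$ is a submonoid, then $S\setminus J$ is finitely generated.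

Left multiplication by $s\in S$ is an injective endomorphism of the right module $K[S]$, so there are exact sequences
\begin{equation}\label{eq:canc}
0\to K[S]/tK[S]\xrightarrow{\ s\ }K[S]/stK[S]\to K[S]/sK[S]\to0 .
\end{equation}
Hence $\kappa(s)=\operatorname{Kdim}K[S]/sK[S]$ satisfies $\kappa(st)=\max(\kappa(s),\kappa(t))$.

To apply Lemma~\ref{lem:length} we need one ordinal that bounds all $\kappa(s)$ and is attained. Write $\sum_{s\in S}(s-1)K[S]=\sum_{i=1}^k(f_i-1)K[S]$ with $f_i\in S$ and put $\mu=\max\{-1,\kappa(f_1),\dots,\kappa(f_k)\}$. By Lemma~\ref{lem:graph} every $s$ is joined to $1$ by edges $\{c,f_ic\}$. Since $\kappa(f_ic)=\max(\kappa(f_i),\kappa(c))$, one end of an edge has $\kappa\le\mu$ if and only if the other does. As $\kappa(1)=-1$, we get $\kappa(s)\le\mu$ for all $s$.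

If $\mu=-1$, then $sK[S]=K[S]$, so $1\in sS$ for every $s$. Then $S$ is a group, and Lemma~\ref{lem:group} gives a contradiction.

If $\mu\ge0$, put $d(s)=\ell_\mu(K[S]/sK[S])$. By \eqref{eq:canc}, $d\colon S\to(\mathbb N,+)$ is a homomorphism, and $d(f_i)\ge1$ for some $i$. So $S^+=\{s:d(s)\ge1\}$ is a nonempty ideal with complement the submonoid $d^{-1}(0)$, and $d^{-1}(0)=\langle F_0\rangle$ with $F_0$ finite. Write $S^+=m_1S\cup\dots\cup m_qS$ with $m_j\in S^+$. If $b=m_jt$, then $d(t)=d(b)-d(m_j)<d(b)$. By induction on $d$, $S=\langle F_0\cup\{m_1,\dots,m_q\}\rangle$, a contradiction.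
\end{proof}

\begin{example}\label{ex:poly}
For the free monoid on $x$, the module $K[x]/x^aK[x]$ has length $a$, so $\mu=0$ and $d(x^a)=a$. For the free commutative monoid on $x,y$, the module $K[x,y]/xK[x,y]\cong K[y]$ is not Artinian and all its proper quotients are finite-dimensional, so it is $1$-critical. The same holds for $y$. Hence $\mu=1$ and $d(x^ay^b)=a+b$ is the total degree.
\end{example}

Left cancellation was used once, for the injectivity in \eqref{eq:canc}, and everything rests on that sequence. For general $S$ we look for a part of $S$ on which left multiplication by any $s$ is either injective or zero. The elements of minimal rank in a monoid of matrices have this property.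

\section{Reduction to a monoid of matrices}\label{sec:reduction}

An ideal $P\neq\Lambda$ of a ring $\Lambda$ is \emph{prime} if $J_1J_2\subseteq P$ for ideals $J_1,J_2$ implies $J_1\subseteq P$ or $J_2\subseteq P$; equivalently, $a\Lambda b\subseteq P$ implies $a\in P$ or $b\in P$. A ring is prime if $0$ is a prime ideal. We need two standard facts.
\begin{enumerate}
\item[(P1)] In a nonzero right Noetherian ring some finite product of prime ideals is $0$. (An ideal maximal among those containing no such product is proper and not prime, so it contains $J_1J_2$ with $J_1,J_2$ strictly larger, and each $J_i$ contains a product of primes.)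
\item[(P2)] (Goldie) A prime right Noetherian ring is a right order in a matrix ring $M_n(D)$ over a division ring $D$. We use only that it is a unital subring of $M_n(D)=\operatorname{End}(V_D)$, where $V=D^n$ is the right $D$-space of columns.
\end{enumerate}

\begin{proposition}\label{prop:reduction}
It suffices to prove Theorem~\ref{thm:main} for monoids $S\ne\{1\}$ with the following properties.
\begin{enumerate}
\item[(H1)] $K[S]$ is right Noetherian.
\item[(H2)] $S/\rho$ is finitely generated for every nontrivial congruence $\rho$.
\item[(H3)] $S$ is a multiplicative submonoid of a prime $K$-algebra $R$ spanned by $S$, and $R$ is a unital subring of $\operatorname{End}(V_D)$ with $V$ finite-dimensional over a division ring $D$.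
\end{enumerate}
\end{proposition}

\begin{proof}
Suppose that Theorem~\ref{thm:main} fails for some $S$. By Lemma~\ref{lem:chains}(b) there is a congruence maximal among those whose quotient is not finitely generated. Replacing $S$ by this quotient, we have a monoid that is not finitely generated, hence $\neq\{1\}$, and satisfies (H1) and (H2). We show that it satisfies (H3).

By (P1), $P_1\cdots P_k=0$ for prime ideals $P_i$ of $K[S]$. Let $\rho_i$ be the congruence $\{(s,t):s-t\in P_i\}$. We claim that some $\rho_i$ is trivial. Otherwise (H2) gives a finite $F\subseteq S$ whose image generates every $S/\rho_i$. Each $s\in S$ is then congruent modulo $P_i$ to an element of $\langle F\rangle$, so $K[S]=\Lambda+P_i$ for all $i$, where $\Lambda=K[\langle F\rangle]$. Write $P_i=\sum_ja_{ij}K[S]$, a finite sum. Since $K[S]P_i=P_i$, induction on $i$ gives $P_1\cdots P_i=\sum a_{1j_1}\cdots a_{ij_i}K[S]$, and substituting $K[S]=\Lambda+P_{i+1}$ yields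
\[
P_1\cdots P_i\subseteq\sum a_{1j_1}\cdots a_{ij_i}\Lambda+P_1\cdots P_{i+1}\qquad(i<k).
\]
Starting from $K[S]=\Lambda+P_1$ and ending at $P_1\cdots P_k=0$, we find that $K[S]$ is generated as an algebra by $F$ and the $a_{ij}$. If $F'$ is the union of $F$ and the supports of the $a_{ij}$, then $K[S]=K[\langle F'\rangle]$, so $S=\langle F'\rangle$, which is false.

So $S\to K[S]/P_i$ is injective for some $i$. Take $R=K[S]/P_i$ and apply (P2).
\end{proof}

\emph{In Sections~\ref{sec:rank}--\ref{sec:group}, $S\neq\{1\}$ satisfies (H1)--(H3), and we prove that $S$ is finitely generated.} Hypotheses (H2) and (H3) enter in the following forms.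
\begin{equation}\label{eq:rees}
\begin{gathered}
\text{If $J$ is an ideal of $S$ with $|J|\ge2$,}\\
\text{then $S=T\cup J$ with $T=\langle F_0\rangle$ and $F_0$ finite.}
\end{gathered}
\end{equation}
Indeed, the Rees congruence, whose classes are $J$ and the singletons outside $J$, is nontrivial, so the quotient is generated by the classes of a finite $F_0\subseteq S$. If $s\notin J$, some product of elements of $F_0$ lies in the class $\{s\}$. Next, since $R$ is prime and spanned by $S$,
\begin{equation}\label{eq:prime}
\text{for nonzero $a,b\in R$ there is $s\in S$ with $asb\ne0$.}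
\end{equation}
The symbol $0$ denotes the zero of $\operatorname{End}(V_D)$, which may or may not lie in $S$; put $Z=S\cap\{0\}$.

\section{Elements of minimal rank}\label{sec:rank}

\subsection*{Images and the category $\mathcal C$}
The rank of $s\in S$ is $\dim_D\operatorname{im}s$. Let $r$ be the least rank of a nonzero element of $S$, and put
\[
I=\{s\in S:\operatorname{rank}s=r\},\qquad \bar I=I\cup Z,\qquad X=\{\operatorname{im}a:a\in I\},
\]
and $I_x=\{a\in I:\operatorname{im}a=x\}$ for $x\in X$.

\begin{lemma}\label{lem:rank}
\begin{enumerate}
\item[(a)] $\bar I$ is an ideal of $S$ with $|\bar I|\ge2$, and each $I_x\cup Z$ is a right ideal.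
\item[(b)] $X$ is finite.
\item[(c)] If $s\in S$ and $x\in X$, then either $sx=0$, or $s|_x$ is injective and $sx\in X$.
\item[(d)] Let $b\in I_x$ and $y\in X$. Then $by=0$ or $by=x$, and for $t\in I_y$ we have $bt\ne0$ if and only if $by\neq0$.
\item[(e)] For all $x,y\in X$ there is $e\in I_y$ with $ex=y$. For every $b\in I$ there is $y\in X$ with $by\ne0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $a\in I$ and $s\in S$ the products $sa$ and $as$ have rank at most $r$, so they are $0$ or lie in $I$. If $as\ne0$, then $\operatorname{im}as\subseteq\operatorname{im}a$ and both have dimension $r$, so they are equal. Suppose $\bar I=\{a\}$. Then $a\ne0$ and $au=a$ for all $u\in S$, so $at(s-1)=a-a=0$ for all $s,t\in S$. By \eqref{eq:prime}, $s=1$ for all $s$, contrary to $S\neq\{1\}$.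

(b) By Lemma~\ref{lem:chains}(a), $I\subseteq m_1S\cup\dots\cup m_qS$ with $m_i\in I$, and every nonzero element of $m_iS$ has image $\operatorname{im}m_i$ by (a).

(c) If $x=\operatorname{im}a$ with $a\in I$, then $sx=\operatorname{im}sa$, and $sa=0$ or $sa\in I$. In the second case $\dim sx=r=\dim x$.

(d) If $by\ne0$, then $by\subseteq x$ has dimension $r$ by (c). Also $\operatorname{im}bt=by$.

(e) Take $a\in I_x$, $b\in I_y$ and, by \eqref{eq:prime}, $s\in S$ with $bsa\ne0$. Then $e=bs$ lies in $I_y$ by (a) and $ex\ne0$, so $ex=y$ by (d). For the second claim take $s$ with $bsb\neq0$ and $y=\operatorname{im}sb$.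
\end{proof}

Part (c) is the cancellation we were looking for, and it is where minimality of $r$ matters: an element of smaller positive rank is neither zero nor injective on $V=\operatorname{im}1$. Part (e) needs primeness: for $S=\{1,0,E_{11},E_{22}\}\subseteq M_2(K)$ no element maps one coordinate line onto the other.

Left multiplication by $s$ acts on $I_x$ only through $s|_x$, so we record these restrictions. For $x,y\in X$ let
\[
\mathcal C(x,y)=\{s|_x:s\in S,\ sx=y\},\qquad C_x=\mathcal C(x,x).
\]
Since $(s'|_y)(s|_x)=(s's)|_x$ and $1|_x=\mathrm{id}_x$, this is a category $\mathcal C$ of $D$-linear isomorphisms with finite object set $X$. All sets $\mathcal C(x,y)$ are nonempty by (e), and if $b\in I_x$ and $by\ne0$, then $b|_y\in\mathcal C(y,x)$ by (d). The category $\mathcal C$ takes over the role of the cancellative monoid of Section~\ref{sec:canc}.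

\subsection*{The modules $M_x$}
The role of the module $K[S]$ is taken by $M_x=K[I_x\cup Z]/K[Z]$. This is a subquotient of the right module $K[S]$, hence Noetherian by (H1). It has $K$-basis $I_x$, and for $b\in I_x$, $s\in S$ the product $b\cdot s$ is the basis element $bs$ if $bs\ne0$, and $0$ otherwise. Note that $M_x$ is built from $K[S]$ and not from $R$: the elements of $I_x$ are independent in $M_x$ even if they are dependent as matrices.

Let $f=s|_x\in\mathcal C(x,y)$. For $b\in I_x$ the composite $fb\colon V\to x\to y$ equals $sb$ and lies in $I_y$. Since $f$ is injective, $b\mapsto fb$ is an injection $I_x\to I_y$, and $fbt=0$ if and only if $bt=0$ for $t\in S$. So $f$ induces an injective $K[S]$-homomorphism $M_x\to M_y$, again written $f$, and this is compatible with composition in $\mathcal C$.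

In Section~\ref{sec:canc} an element $s$ was both an operator on $K[S]$ and the vector $s\cdot1$. Now operators $f$ and vectors $b$ are different objects, and each has its own quotient module, $M_y/fM_x$ and $M_x/bK[S]$. The next lemma relates them.

\begin{lemma}\label{lem:seq}
Let $f\in\mathcal C(x,y)$, $g\in\mathcal C(y,z)$, $b\in I_x$.
\begin{enumerate}
\item[(a)] There are exact sequences
\begin{gather*}
0\to M_y/fM_x\xrightarrow{\ g\ }M_z/gfM_x\to M_z/gM_y\to0,\\
0\to M_x/bK[S]\xrightarrow{\ f\ }M_y/fbK[S]\to M_y/fM_x\to0 .
\end{gather*}
\item[(b)] If $w\in X$ and $bw\ne0$, then $M_x/bK[S]$ is a quotient of $M_x/(b|_w)M_w$.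
\item[(c)] If $s\in S$ and $bs\ne0$, then $M_x/bK[S]$ is a quotient of $M_x/bsK[S]$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The injective homomorphism $g$ maps $M_y$ onto $gM_y$ and $fM_x$ onto $gfM_x$; the injective homomorphism $f$ maps $M_x$ onto $fM_x$ and $bK[S]$ onto $fbK[S]$. (b) For $c\in I_w$ we have $(b|_w)c=bc=b\cdot c$, so $(b|_w)M_w\subseteq bK[S]$. (c) Here $bs\in I_x$ and $bsK[S]\subseteq bK[S]$.
\end{proof}

Define $\kappa(f)=\operatorname{Kdim}M_y/fM_x$ for $f\in\mathcal C(x,y)$ and $\kappa^*(b)=\operatorname{Kdim}M_x/bK[S]$ for $b\in I_x$. By (K2) and Lemma~\ref{lem:seq},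
\begin{gather}
\kappa(gf)=\max(\kappa(g),\kappa(f)),\qquad\kappa^*(fb)=\max(\kappa(f),\kappa^*(b)),\label{eq:max}\\
\kappa^*(b)\le\kappa(b|_w)\quad\text{if }bw\neq0.\label{eq:compare}
\end{gather}

\begin{example}\label{ex:units}
Let $D=K(t)$ and $S=\{1,0\}\cup\{t^kE_{ij}:k\ge0,\ i,j\in\{1,2\}\}\subseteq M_2(D)$, which spans the prime ring $R=M_2(K[t])$. The chain $0\subset K[Z]\subset K[\bar I]\subset K[S]$ has Noetherian factors $K$, $R$, $K$. Here $r=1$, $X$ consists of the coordinate lines $x_i=e_iD$, and $\mathcal C(x_j,x_i)$ consists of the maps $e_j\mapsto e_it^k$, $k\ge0$. The module $M_{x_i}$ is the $i$th row $K[t]^2$ of $R$. Multiplying by the $E_{ij}$ shows that its submodules are the $J\times J$ with $J$ an ideal of $K[t]$. Both $M_{x_i}/fM_{x_j}$ for $f\colon e_j\mapsto e_it^k$ and $M_{x_i}/t^kE_{ij}K[S]$ equal $M_{x_i}/t^kM_{x_i}$, of length $k$. If we allow all $k\in\mathbb Z$, these quotients vanish and each $C_{x_i}$ is an infinite cyclic group.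
\end{example}

\subsection*{The Krull dimensions are bounded}
As before we need a largest value of $\kappa$. The base point $1$ of the graph argument is not available in $I_x$. An element $e\in I_x$ with $ex=x$ replaces it, because \eqref{eq:compare} bounds $\kappa^*(e)$ by the value of $\kappa$ on a morphism.

\begin{proposition}\label{prop:max}
The function $\kappa$ on the morphisms of $\mathcal C$ has a maximum $\mu$, which is attained on $C_x$ for every $x\in X$. Moreover $\kappa^*(b)\le\mu$ for all $b\in I$.
\end{proposition}

\begin{proof}
Fix $x$. Since $M_x$ is Noetherian, $\sum_{f\in C_x}(f-1)M_x=\sum_{i=1}^k(f_i-1)M_x$ for some $f_1,\dots,f_k\in C_x$. Choose $e\in I_x$ with $ex=x$ by Lemma~\ref{lem:rank}(e), and let $\mu_x=\max\{\kappa(e|_x),\kappa(f_1),\dots,\kappa(f_k)\}$, a value of $\kappa$ on $C_x$.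

Let $f\in C_x$. The element $fe-e$ lies in the span of the $f_ic-c$ with $c\in I_x$, so by Lemma~\ref{lem:graph} $fe$ is joined to $e$ by edges $\{c,f_ic\}$ in $I_x$. By \eqref{eq:max} and $\kappa(f_i)\le\mu_x$, we have $\kappa^*(c)\le\mu_x$ if and only if $\kappa^*(f_ic)\le\mu_x$. By \eqref{eq:compare}, $\kappa^*(e)\le\kappa(e|_x)\le\mu_x$. Hence $\kappa^*(fe)\le\mu_x$, and $\kappa(f)\le\kappa^*(fe)\le\mu_x$ by \eqref{eq:max}.

For $f\in\mathcal C(y,z)$ choose $h\in\mathcal C(x,y)$ and $g\in\mathcal C(z,x)$. Then $gfh\in C_x$ and $\kappa(f)\le\kappa(gfh)\le\mu_x$. So $\mu_x$ is the maximum of $\kappa$, for every $x$. Finally, for $b\in I$ there is $w\in X$ with $bw\ne0$ by Lemma~\ref{lem:rank}(e), and $\kappa^*(b)\le\kappa(b|_w)\le\mu$.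
\end{proof}

The two monoids of Example~\ref{ex:units} have $\mu=0$ and $\mu=-1$. They are models for the two cases that follow.

\section{The case $\mu\ge0$: induction on the degree}\label{sec:degree}

Assume $\mu\geq0$. By Proposition~\ref{prop:max} and Lemma~\ref{lem:length} we may define
\[
d(f)=\ell_\mu(M_y/fM_x)\quad(f\in\mathcal C(x,y)),\qquad d^*(b)=\ell_\mu(M_x/bK[S])\quad(b\in I_x).
\]
Additivity of $\ell_\mu$ and Lemma~\ref{lem:seq} give, for $b\in I_x$, $f\in\mathcal C(x,y)$, $w\in X$, $s\in S$,
\begin{equation}\label{eq:deg}
\begin{gathered}
d^*(fb)=d(f)+d^*(b),\qquad d^*(b)\le d(b|_w)\ \text{ if }bw\ne0,\\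
d^*(b)\le d^*(bs)\ \text{ if }bs\neq0.
\end{gathered}
\end{equation}
The degree $d^*$ is defined only on $I$ and may vanish on part of it. The descent gains only from factors of positive degree, so we run it in $I^+=\{b\in I:d^*(b)\ge1\}$ and leave the rest to \eqref{eq:rees}. In the first monoid of Example~\ref{ex:units}, $d^*(t^kE_{ij})=k$.

\begin{proposition}\label{prop:degree}
If $\mu\ge0$, then $S$ is finitely generated.
\end{proposition}

\begin{proof}
First, $I^+\cup Z$ is an ideal of $S$. Let $b\in I^+\cap I_x$ and $s\in S$. If $bs\neq0$, then $d^*(bs)\ge d^*(b)\ge1$. If $sb\ne0$, then $sx\neq0$, so $s|_x$ is a morphism of $\mathcal C$ and $d^*(sb)=d(s|_x)+d^*(b)\ge1$.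

Second, $I^+$ is infinite. Fix $x\in X$. By Proposition~\ref{prop:max} there is $f\in C_x$ with $\kappa(f)=\mu$, that is, $d(f)\ge1$. For $b\in I_x$ the elements $f^nb$, $n\ge1$, have the distinct degrees $n\,d(f)+d^*(b)\ge1$.

By \eqref{eq:rees}, $S=T\cup I^+\cup Z$ with $T=\langle F_0\rangle$ and $F_0$ finite. By Lemma~\ref{lem:chains}(a), $I^+\subseteq m_1S\cup\dots\cup m_qS$ with $m_j\in I^+$. Let $S'=\langle F_0\cup\{m_1,\dots,m_q\}\cup Z\rangle$. We show that every $b\in I^+$ lies in $S'$, by induction on $d^*(b)$. Write $b=m_jt$; then $t\neq0$. If $t\in T$, then $b\in S'$. Otherwise $t\in I^+$. Let $w=\operatorname{im}t$. Then $m_jw\ne0$ and $b=(m_j|_w)t$, so by \eqref{eq:deg}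
\[
d^*(b)=d(m_j|_w)+d^*(t)\ge d^*(m_j)+d^*(t)>d^*(t).
\]
By induction $t\in S'$, so $b\in S'$. Hence $S=S'$.
\end{proof}

\section{The case $\mu=-1$: a group governs the ideal}\label{sec:group}

Assume $\mu=-1$. Then $fM_x=M_y$ for every $f\in\mathcal C(x,y)$, and since $f$ maps basis elements to basis elements,
\begin{equation}\label{eq:bij}
\text{every $f\in\mathcal C(x,y)$ induces a bijection $I_x\to I_y$.}
\end{equation}
For a left cancellative monoid this made $S$ a group. Here it makes $\mathcal C$ a groupoid.

\begin{lemma}\label{lem:groupoid}
Every morphism of $\mathcal C$ has its inverse in $\mathcal C$. For each $x\in X$ the group $C_x$ equals $\{b|_x:b\in I_x,\ bx\neq0\}$, and for each $y\in X$ the set $\mathcal C(y,x)$ is a single free orbit of $C_x$ under left multiplication.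
\end{lemma}

\begin{proof}
Let $E=\{b|_x:b\in I_x,\ bx\ne0\}\subseteq C_x$; it is nonempty by Lemma~\ref{lem:rank}(e). Let $f\in C_x$. If $b|_x\in E$, write $b=fb'$ with $b'\in I_x$ by \eqref{eq:bij}. Then $b'x\ne0$ because $bx\neq0$, and $b|_x=f\,(b'|_x)$. So $E\subseteq fE$ for all $f\in C_x$. Taking $f=\varepsilon\in E$ gives $\varepsilon\in\varepsilon E$, and cancelling the isomorphism $\varepsilon$ gives $\mathrm{id}_x\in E$. Then $\mathrm{id}_x\in fE$, that is, $f^{-1}\in E$, for every $f\in C_x$. So $C_x$ is a group, and every element of it is an inverse, hence lies in $E$. For $f\in\mathcal C(x,y)$ take $g\in\mathcal C(y,x)$; then $f^{-1}=(gf)^{-1}g\in\mathcal C(y,x)$. Finally, for $g,g'\in\mathcal C(y,x)$ the unique map $h$ with $g'=hg$ is $g'g^{-1}\in C_x$.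
\end{proof}

Fix $x\in X$ and put $H=C_x$. The group $H$ acts on $I_x$ from the left, and $M_x$ is a $(K[H],K[S])$-bimodule. To generate $I_x$ we need generators of $H$ and control of the orbits. The second is a \emph{left}-handed finiteness statement, and it will come from the left--right symmetry of group algebras. To compare $M_x$ with free left $K[H]$-modules, record for $b\in I_x$ all its nonzero restrictions:
\[
\Pi\colon M_x\to\bigoplus_{y\in X}K[\mathcal C(y,x)],\qquad\Pi(b)=\sum_{y:\;by\ne0}b|_y\quad(b\in I_x).
\]
For $h\in H$ we have $hby\neq0$ if and only if $by\ne0$, and $(hb)|_y=h\,(b|_y)$. So $\Pi$ is left $K[H]$-linear. By Lemmas~\ref{lem:groupoid} and~\ref{lem:rank}(b) its target is isomorphic to $K[H]^{|X|}$, free of finite rank.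

\begin{lemma}\label{lem:H}
The algebra $K[H]$ is right and left Noetherian, and $H$ is finitely generated as a monoid.
\end{lemma}

\begin{proof}
The $x$-component $\pi\colon M_x\to K[H]$ of $\Pi$ is left $K[H]$-linear, and it is onto by Lemma~\ref{lem:groupoid}. For a right ideal $L$ of $K[H]$, $LM_x$ is a $K[S]$-submodule of $M_x$ and $\pi(LM_x)=L\,\pi(M_x)=LK[H]=L$. So $L\mapsto LM_x$ is strictly monotone, and $K[H]$ is right Noetherian because $M_x$ is Noetherian. Apply Lemma~\ref{lem:group}.
\end{proof}

If $\Pi$ were injective, $M_x$ would be a finitely generated left $K[H]$-module and $I_x$ a finite union of orbits. It need not be injective.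

\begin{example}
Let $S\subseteq M_2(K)$ consist of $1$, $0$ and the six matrices $uv^{T}$ with $u\in\{e_1,e_2\}$, $v\in\{e_1,e_2,e_1+e_2\}$; it is a monoid because $v^Tu\in\{0,1\}$, and it spans $M_2(K)$. For $x=e_1K$ the group $H$ is trivial, the target of $\Pi$ is $K^2$, and the three elements $E_{11}$, $E_{12}$, $E_{11}+E_{12}$ of $I_x$ are sent to $(1,0)$, $(0,1)$, $(1,1)$. So $\ker\Pi\neq0$.
\end{example}

The kernel is harmless for a different reason. It is annihilated by $I$, so its finitely many generators over $K[S]$ already generate it over the finitely generated part $T$ of $S$ given by \eqref{eq:rees}.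

\begin{proposition}\label{prop:group}
If $\mu=-1$, then $S$ is finitely generated.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:rank}(a) and \eqref{eq:rees}, $S=T\cup\bar I$ with $T=\langle F_0\rangle$ and $F_0$ finite.

Let $N=\{m\in M_x:mt=0\text{ for all }t\in I\}$. Elements of $N$ are killed by all of $\bar I$, since $0$, if it lies in $S$, acts as zero on $M_x$. As $\bar I$ is an ideal, $(ms)t=m(st)=0$ for $m\in N$, $s\in S$, $t\in I$, so $N$ is a submodule. Write $N=\sum_jn_jK[S]$, a finite sum. Since $n_j\bar I=0$, we have $N=\sum_jn_jK[T]$. With the finite set $W=\bigcup_j\operatorname{supp}n_j\subseteq I_x$ this gives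
\begin{equation}\label{eq:supp}
\operatorname{supp}m\subseteq WT\qquad\text{for all }m\in N.
\end{equation}

Next, $\ker\Pi\subseteq N$. Let $m=\sum_b\lambda_bb\in M_x$ and $t\in I_y$. By Lemma~\ref{lem:rank}(d), $mt=\sum_{b:\,by\ne0}\lambda_b\,(b|_y)t$. This is the image of the $y$-component of $\Pi(m)$ under the linear map $K[\mathcal C(y,x)]\to M_x$, $g\mapsto gt$. So $\Pi(m)=0$ implies $mt=0$.

Since $K[H]$ is left Noetherian, the submodule $\Pi(M_x)$ of a free left module of finite rank is Noetherian. It is spanned by $\Pi(I_x)$, so $\Pi(M_x)=\sum_{c\in B}K[H]\Pi(c)$ with $B\subseteq I_x$ finite. By Lemma~\ref{lem:H} choose a finite $F_1\subseteq S$ such that $sx=x$ for $s\in F_1$ and the $s|_x$, $s\in F_1$, generate the monoid $H$. Let $b\in I_x$.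

If $b=hc$ with $h\in H$ and $c\in B$, write $h=(s_1|_x)\cdots(s_l|_x)$ with $s_i\in F_1$. Then $b=s_1\cdots s_lc$.

If $b\notin HB$, write $\Pi(b)=\sum_{c\in B}r_c\Pi(c)$ with $r_c\in K[H]$. Then $m=b-\sum_cr_cc$ lies in $\ker\Pi\subseteq N$. The support of $\sum_cr_cc$ is contained in $HB$, so $b\in\operatorname{supp}m$, and $b\in WT$ by \eqref{eq:supp}.

Thus $I_x\subseteq\langle F_0\cup F_1\cup W\cup B\rangle$. For each $y\in X$ pick $s_y\in S$ with $s_yx=y$; then $I_y=s_yI_x$ by \eqref{eq:bij}. Since $S=T\cup I\cup Z$, the monoid $S$ is generated by the finite set $F_0\cup F_1\cup W\cup B\cup\{s_y:y\in X\}\cup Z$.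
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:reduction} we may assume that $S\ne\{1\}$ satisfies (H1)--(H3). The maximum $\mu$ of Proposition~\ref{prop:max} is an ordinal or $-1$, and Propositions~\ref{prop:degree} and~\ref{prop:group} cover the two cases.
\end{proof}

\begin{remark}
After the reduction, ACC on right ideals of the monoid $S$ supplies only the finite set $X$ and the elements $m_j$. The full strength of (H1) enters through the Noetherian modules $M_x$: for the existence of $\kappa$ and $\kappa^*$, for the submodule $\sum_f(f-1)M_x$ in Proposition~\ref{prop:max}, for the submodules $LM_x$ in Lemma~\ref{lem:H}, and for $N$. The last three are in general not spanned by elements of $S$.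
\end{remark}

\section{Other coefficients, semigroups and submonoids}\label{sec:ext}

In the last assertion of Theorem~\ref{thm:ext}(c) the quotient group exists automatically. Let $S$ be cancellative with ACC on right ideals and let $a,b\in S$. The chain of right ideals $\bigcup_{i\le n}a^ibS$ stabilizes, so $a^{n+1}b\in a^ibS$ for some $i\le n$, and cancelling $a^i$ gives $a^{n+1-i}b\in aS\cap bS$. This is the right Ore condition, so $S$ embeds in a group $G=\{st^{-1}:s,t\in S\}$.

Parts (a) and (c) use the same device as Lemma~\ref{lem:H}: a right ideal $L$ of a subring is recovered from the right ideal that it generates in the larger ring, so ACC descends.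

\begin{proof}[Proof of Theorem~\ref{thm:ext}]
(a) Let $\mathfrak m$ be a maximal ideal of $A$ and $A'=A/\mathfrak m$. The center $K$ of the simple ring $A'$ is a field, since for central $z\ne0$ the ideal $zA'$ is $A'$, and the inverse of $z$ is again central. The ring $A'[S]$ is a quotient of $A[S]$, hence right Noetherian. Take a $K$-basis $\{d_j\}$ of $A'$ with $d_0=1$. The $d_j$ commute with $K$ and $S$, and $A'[S]=\bigoplus_jK[S]d_j$. For a right ideal $L$ of $K[S]$ we get $LA'[S]=\bigoplus_jLd_j$, so $LA'[S]\cap K[S]=L$. Hence $K[S]$ is right Noetherian, and Theorem~\ref{thm:main} applies.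

(b) Adjoin a new identity element $1\notin S$ to form the monoid $S^1$. The $K[S^1]$-submodules of $K[S]$ are right ideals of $K[S]$, so they satisfy ACC, and $K[S^1]/K[S]$ is one-dimensional. So $K[S^1]$ is right Noetherian and $S^1=\langle F\rangle$ with $F$ finite. Write $s\in S$ as a product of elements of $F$ and delete the factors equal to $1$. At least one factor remains, because $s\neq1$. So $F\setminus\{1\}\subseteq S$ generates the semigroup $S$.

(c) Left unitarity says $U(S\setminus U)\subseteq S\setminus U$, so $K[S]=K[U]\oplus K[S\setminus U]$ as left $K[U]$-modules. For a right ideal $L$ of $K[U]$ we have $LK[S]=L\oplus LK[S\setminus U]$ with $LK[S\setminus U]\subseteq K[S\setminus U]$, so $LK[S]\cap K[U]=L$. Hence $K[U]$ is right Noetherian, and $U$ is finitely generated by Theorem~\ref{thm:main}. The union of an ascending chain of left unitary submonoids is left unitary, since $u$ and $us$ lie in a common member. It is therefore finitely generated, and it equals a member that contains the generators.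

It remains to check left unitarity in the three special cases. If $U$ is a subgroup of the unit group and $u,us\in U$, then $s=u^{-1}(us)\in U$. If $S\setminus U$ is an ideal, then $s\notin U$ implies $us\notin U$. If $U=\Gamma\cap S$ and $u,us\in U$, then $s=u^{-1}(us)\in\Gamma$, computed in $G$, so $s\in U$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{MR}
McConnell and Robson, \emph{Noncommutative Noetherian Rings}.

\bibitem{slides}
\emph{Noetherian Semigroup Algebras And Beyond},
\texttt{https://imsc.uni-graz.at/ideals2014/slides/okninski.pdf}

\end{thebibliography}
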